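\title{Routing $k$ messages through a radio network\\ in $o(k\log^2 n)$ rounds}

\begin{abstract}
A source in an $n$-node radio network of known topology holds $k$ messages,
and the nodes may only store and forward them. It was suspected that for
polylogarithmic $k$ some networks of small diameter need $\Omega(k\log^2 n)$
rounds until every node has every message. We show that this fails as soon as
$k\to\infty$: on every network of diameter at most $\log n$, and for
$k\le n$, routing needs only $O(k\log^2 n/\log\log k)$ rounds. The schedule
labels messages by permutations and lets one round serve many messages at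
once. In the other direction, for $k\le n^{1/100}$ there are networks of
diameter at most $4$ that need $\Omega(k\log^2 n/\log(k\log n))$ rounds. For
polylogarithmic $k$, the bound $\Omega(k\log^2 n)$ holds exactly when $k$ is
bounded.
\end{abstract}

\section{The problem and the results}

\subsection{The model}

A \emph{radio network} is a connected undirected graph $G=(V,E)$ with $n$
nodes and a designated source $s\in V$. Time proceeds in synchronous rounds.
In each round every node either transmits one packet or listens. A listening
node receives a packet if and only if exactly one of its neighbors transmits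
in that round; otherwise it receives nothing, and it cannot tell silence from
a collision. The topology is known, so an algorithm is any schedule designed
centrally for $G$.

In \emph{$k$-message broadcast} the source holds $k$ messages, and all of
them must be delivered to every node. A \emph{routing} schedule treats
messages as atomic tokens: a transmitting node sends exactly one message, and
it must already hold that message, either because it is the source or because
it received the message in an earlier round. (Network coding, by contrast,
allows coded combinations of messages.) Let $T^R_k(G,s)$ be the least number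
of rounds of a routing schedule for $k$-message broadcast on $(G,s)$. The
\emph{throughput} is the number of messages delivered per round in the limit,
$\lim_{k\to\infty}k/T_k(G,s)$.

Throughout, $\log=\log_2$, $\ln$ is the natural logarithm,
$[N]=\{1,\dots,N\}$ and $H_N=\sum_{j=1}^N 1/j\le 1+\ln N$. The
\emph{eccentricity} $D$ of $s$ is the largest distance from $s$ to a node. We
use $1-x\le e^{-x}$, the union bound, and Markov's inequality
$\Pr(X\ge a)\le \mathbb{E}[X]/a$ for $X\ge0$, $a>0$.

Two lower bounds are free for $n\ge2$: $T^R_k\ge k$, since the source sends
one message per round, and $T^R_k\ge D$. On a star centered at $s$ the first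
is attained. On a path starting at $s$, let the node at distance $j$ forward
message number $m\in\{0,\dots,k-1\}$ in round $3m+j+1$. Nodes that transmit
in the same round have distances congruent modulo $3$, so nothing collides,
and $T^R_k\le 3(k-1)+D$. Broadcast becomes expensive only when many nodes
share many neighbors.

\subsection{Why $k\log^2 n$ is the natural guess}\label{sec:guess}

Consider a network with two levels: $s$ is adjacent to a set $L$ of
\emph{senders}, and all other nodes, the \emph{receivers}, are adjacent only
to senders. After $k$ rounds all senders hold all messages. To pass one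
message on, use a \emph{sweep}: in round $i=0,1,\dots,\lceil\log n\rceil$
each sender transmits independently with probability $2^{-i}$. For a receiver
with $d$ neighbors take the $i$ with $d\le 2^i<2d$ and put $p=2^{-i}$. In that
round it receives the message with probability
$dp(1-p)^{d-1}\ge\frac12(1-\frac1d)^{d-1}\ge\frac1{2e}$. After more than
$2e\ln n$ independent sweeps a given receiver is missed with probability less
than $1/n$, so some outcome of the random choices serves all receivers. This
costs $O(\log^2 n)$ rounds per message: one logarithm for the possible scales
of the degree, one for pushing the failure probability below $1/n$.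

For one message both logarithms are needed: Alon, Bar-Noy, Linial and Peleg
\cite{ABLP} showed that there are $n$-vertex networks of radius $2$ in which
every single-message broadcast schedule needs $\Omega(\log^2 n)$ rounds. For
very many messages one of them disappears: as stated in \cite{source}, there
is a routing algorithm with throughput $\Theta(1/\log n)$ on every $n$-node
network when the number of messages is large, and $\Theta(1/\log n)$ is the
tight worst-case throughput for both routing and network coding. The same
work asks whether this rate can be reached with fewer messages, and suspects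
an $\Omega(k\log^2 n)$ lower bound for routing when $k$ is at most
polylogarithmic in $n$. To remove the trivial contribution of $D$ we restrict
the diameter, and the question becomes whether the following holds for every
constant $c\ge1$.

\begin{quote}
\textbf{The suspected bound for the exponent $c$.} There are constants
$\alpha>0$ and $n_0$, depending only on $c$, such that for every $n\ge n_0$
and every integer $k$ with $1\le k\le\log^c n$ some $n$-node network $G$ of
diameter at most $\log n$, which may depend on $n$ and $k$, has a source $s$
with $T^R_k(G,s)\ge\alpha k\log^2 n$.
\end{quote}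

A heuristic count supports it. Give the receivers random neighborhoods of
densities $2^{-i}$, for about $\log n$ values of $i$, and call a reception of
a given message by a given receiver a \emph{hit}. A round is useful at few
scales only: summed over all scales and all messages, its hitting
probabilities add up to at most $8$ (see \eqref{eq:eight} below). So in $r$
rounds some message and some scale get only $h=O(r/(k\log n))$ hits in
expectation. If hits behaved like independent events, a receiver would be
missed with probability $e^{-O(h)}$, and serving polynomially many receivers
would force $h=\Omega(\log n)$, that is, $r=\Omega(k\log^2 n)$.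

\subsection{Results}

\begin{theorem}\label{thm:upper}
There is an absolute constant $k_0$ such that for every connected $n$-node
network $G$, every source $s$ of eccentricity $D$, and every $k$ with
$K:=\min(k,n)\ge k_0$,
\[
T^R_k(G,s)\le 3600\Big(1+\frac{D}{\log n}\Big)\frac{k\log^2 n}{\log\log K}.
\]
\end{theorem}

\begin{corollary}\label{cor:false}
The suspected bound is false for every $c\ge1$. It fails already for
$k=\lfloor\log n\rfloor$.
\end{corollary}

\begin{proof}
If $G$ has diameter at most $\log n$ and $k_0\le k\le n$, then $D\le\log n$
and Theorem~\ref{thm:upper} gives
\begin{equation}\label{eq:7200}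
T^R_k(G,s)\le 7200\,\frac{k\log^2 n}{\log\log k}.
\end{equation}
So $T^R_k(G,s)\ge\alpha k\log^2 n$ forces $\log\log k\le 7200/\alpha$. The
value $k=\lfloor\log n\rfloor$ is admissible for every $c\ge1$, and for large
$n$ it satisfies $k_0\le k\le n$ and $\log\log k>7200/\alpha$.
\end{proof}

The next theorem limits how far the suspected bound is from the truth.

\begin{theorem}\label{thm:lower}
For all sufficiently large $n$ and all $1\le k\le n^{1/100}$ there is an
$n$-node network $G$ of diameter at most $4$ with a source $s$ such that
\[
T^R_k(G,s)\ge 2^{-20}\,\frac{k\log^2 n}{\log(k\log n)}.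
\]
\end{theorem}

Fix $c$ and let $\log n\le k\le\log^c n$. Then
$\log(k\log n)\le(c+1)\log\log n$ and $\log\log k\ge\log\log\log n$, so the
worst case of $T^R_k$ over networks of diameter at most $\log n$ lies between
$\Omega_c(k\log^2 n/\log\log n)$ and $O(k\log^2 n/\log\log\log n)$. The
suspected bound thus holds up to a factor $\log\log n$, but not up to a
constant. We do not determine the exact order in this gap.
Theorem~\ref{thm:lower} also shows that $O(k\log n)$ rounds do not suffice
for routing when $\log k=o(\log n)$, because then
$\log n/\log(k\log n)\to\infty$.

\begin{corollary}\label{cor:class}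
Let $c\ge1$ and let $k(n)$ be integers with $1\le k(n)\le\log^c n$. There is
$\alpha>0$ such that for all large $n$ some $n$-node network of diameter at
most $\log n$ has $T^R_{k(n)}\ge\alpha\,k(n)\log^2 n$ if and only if $k(n)$
is bounded.
\end{corollary}

\begin{proof}
If $k(n)$ is unbounded, take a subsequence along which $k(n)\to\infty$. Far
enough along it $k_0\le k(n)\le n$, and \eqref{eq:7200} rules out every
$\alpha>0$.

Now let $k(n)\le k^*$ for all $n$. We first show $T^R_k\ge T^R_1$. Take a
schedule for $k$ messages, fix one message and silence all transmissions of
the others. By induction on the rounds, every node that held the fixed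
message in the old schedule holds it in the new one: a node that received it
still listens, the neighbor that sent it still holds and sends it, and no
other neighbor transmits. So the new schedule broadcasts one message. The
networks of \cite{ABLP} have radius $2$, hence diameter at most
$4\le\log n$, and $T^R_1\ge\gamma\log^2 n$ for an absolute $\gamma>0$. Thus
$T^R_{k(n)}\ge(\gamma/k^*)\,k(n)\log^2 n$.
\end{proof}

Both theorems turn on the last step of the heuristic count. Hits need not be
independent; they can be made mutually exclusive, and then one expected hit
already makes a miss unlikely. Section~\ref{sec:basic} builds a schedule with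
this property at a cost of $H_N$ rounds per message, for a batch of $N!$
messages. Sections~\ref{sec:epoch} and~\ref{sec:pipe} extend it to all
degrees and all depths and prove Theorem~\ref{thm:upper}.
Section~\ref{sec:key} shows that exclusivity cannot gain too much: among $r$
rounds, a miss still has probability $r^{-O(h)}$ in place of $e^{-O(h)}$.
Section~\ref{sec:net} feeds this into the heuristic count and proves
Theorem~\ref{thm:lower}.

\section{One round for many messages}\label{sec:basic}

Start with one message. Color the senders with colors from $[N]$, fix an
ordering $\pi(1),\dots,\pi(N)$ of the colors, and let the senders of color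
$\pi(j)$ transmit in round $j$. Consider the first color in this ordering
that occurs among the neighbors of a receiver $v$. If exactly one neighbor
has that color, $v$ gets the message. For random colors and far fewer than
$N$ neighbors this is very likely, but $N$ rounds is a high price.

Suppose we ask only for this reception at the first color. Then round $j$
matters only to receivers with no neighbor of color
$\pi(1),\dots,\pi(j-1)$. These $j-1$ colors may therefore transmit in round
$j$ as well, and send other messages. To use this for all colors at once,
consider a round in which the colors of a set $S$ transmit. Color $x\in S$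
should send a message whose ordering lists $S\setminus\{x\}$ first and $x$
next. With one message for each ordering, these demands fit together exactly.

\begin{definition}[Basic schedule]\label{def:basic}
A \emph{batch} consists of $b=N!$ \emph{labels}, identified with the
permutations $\pi$ of $[N]$; each label denotes a message. Let $P'$ be a set
of \emph{active} nodes that hold all labels, and let $\chi:P'\to[N]$ be a
coloring. For $\emptyset\ne S\subseteq[N]$ with $|S|=j$ and $x\in S$ let
\[
M_{S,x}=\{\pi:\ \{\pi(1),\dots,\pi(j)\}=S,\ \pi(j)=x\},
\qquad |M_{S,x}|=(j-1)!\,(N-j)!,
\]
and fix an enumeration of $M_{S,x}$. The \emph{basic schedule} has one round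
$(S,\nu)$ for every nonempty $S$ and every $1\le\nu\le(j-1)!\,(N-j)!$. In
round $(S,\nu)$ each $u\in P'$ with $\chi(u)\in S$ transmits the $\nu$-th
label of $M_{S,\chi(u)}$.
\end{definition}

The number of rounds is
\begin{equation}\label{eq:rounds}
\sum_{j=1}^N\binom Nj(j-1)!\,(N-j)!=\sum_{j=1}^N\frac{N!}{j}=bH_N .
\end{equation}
Each label still has $N$ rounds, one for each prefix of its permutation, but
the round for a prefix of length $j$ is shared by $j$ labels and so costs
each of them $1/j$.

\begin{example}
For $N=2$ the labels are $12$ and $21$, and there are three rounds in place
of four.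
\begin{center}
\begin{tabular}{c|ccc}
 & $S=\{1\}$ & $S=\{2\}$ & $S=\{1,2\}$\\ \hline
color $1$ sends & $12$ & --- & $21$\\
color $2$ sends & --- & $21$ & $12$
\end{tabular}
\end{center}
A receiver whose only active neighbor has color $1$ gets $12$ in the first
round and $21$ in the third; if the neighbor has color $2$, it gets $21$ in
the second and $12$ in the third. A receiver with one neighbor of each color
is served in the first two rounds, and the collision in the third costs it
nothing. A receiver with one neighbor of color $1$ and two of color $2$ gets
$12$ but not $21$: for $21$ its first color is $2$, which it sees twice. For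
$N=3$ there are $6+3+2=11$ rounds in place of $3\cdot 6=18$.
\end{example}

\begin{lemma}\label{lem:first}
Let $v$ listen in all rounds of the basic schedule, and suppose that no
neighbor of $v$ outside $P'$ transmits in them. Let $\pi$ be a label and
suppose that $v$ has a neighbor in $P'$. Call $\pi^{-1}(\chi(u))$ the
\emph{rank} of $u\in P'$. If the least rank among the neighbors of $v$ in
$P'$ is attained by exactly one neighbor, then $v$ receives $\pi$.
\end{lemma}

\begin{proof}
Let $J$ be the least rank and $u$ the neighbor attaining it, so
$\chi(u)=\pi(J)$. Put $S=\{\pi(1),\dots,\pi(J)\}$. Then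
$\pi\in M_{S,\pi(J)}$; say it is the $\nu$-th label. In round $(S,\nu)$ the
transmitting neighbors of $v$ are those in $P'$ of rank at most $J$, which is
$u$ alone, and $u$ sends $\pi$.
\end{proof}

In the round for the prefix of length $j$, the node $v$ can receive $\pi$
only if it has no active neighbor of rank below $j$ and one of rank $j$. So
$v$ receives $\pi$ at most once: the hits are mutually exclusive. The next
lemma bounds the probability that there is none.

\begin{lemma}\label{lem:ties}
Let $X_1,\dots,X_x$, $x\ge1$, be independent and uniform in $[N]$. The
minimum is attained at least twice with probability at most $x/N$.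
\end{lemma}

\begin{proof}
For $x=1$ the event is empty. For $x\ge2$ it implies
$X_i=\min_{i'\ne i}X_{i'}$ for some $i$. Since $X_i$ is uniform and
independent of the other variables, this has probability $1/N$ for each $i$.
\end{proof}

\section{All degrees: epochs}\label{sec:epoch}

We now fix the parameters for Theorem~\ref{thm:upper}. Let
$k_0=((2^{12})!)^2$, let $N$ be the largest integer with $(N!)^2\le K$, and
let $b=N!$. Then $N\ge 2^{12}$, $b^2\le k$, $b^2\le n$ and $N\le n$. Put
\[
\varepsilon=2N^{-1/4}\le\tfrac14,\qquad
I=\Big\lceil\frac{2\log n}{\log N}\Big\rceil .
\]

The basic schedule serves a node that has at least one active neighbor and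
far fewer than $N$ of them, while degrees range from $1$ to $n$. As in a
sweep, we thin out the transmitters. The useful range is now so wide that the
thinning probability can drop by a factor $N^{1/2}$ at each step. The number
of scales falls from $\log n$ to about $2\log n/\log N$, and this pays for
the factor $H_N$ in \eqref{eq:rounds}.

\begin{definition}[Epoch]
Let $P$ be a set of \emph{participants} that hold all labels of a batch. An
\emph{epoch} consists of $I+1$ runs $i=0,1,\dots,I$ of the basic schedule. In
run $i$ each participant is active independently with probability
$q_i=N^{-i/2}$ and gets an independent uniform color in $[N]$; inactive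
participants are silent.
\end{definition}

Since $N\le n$ we have $I+1\le 2\frac{\log n}{\log N}+2\le
4\frac{\log n}{\log N}$, and $H_N\le1+\ln N\le2\log N$. So an epoch has
\begin{equation}\label{eq:epoch}
(I+1)\,bH_N\le 8b\log n
\end{equation}
rounds. Per message this is the cost of a sweep up to a constant factor. The
gain is in the failure probability, which is $\varepsilon$ and not a
constant.

\begin{lemma}\label{lem:epoch}
Let $v$ listen in all rounds of an epoch, and suppose that no neighbor of $v$
outside $P$ transmits in them. If $v$ has $d\ge1$ neighbors in $P$, then for
each fixed label $\pi$ the probability that $v$ does not receive $\pi$ in the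
epoch is at most $\varepsilon$.
\end{lemma}

\begin{proof}
Suppose $v$ has exactly $x\ge1$ active neighbors in some run. Their colors
are independent and uniform, hence so are their ranks for $\pi$. By
Lemmas~\ref{lem:first} and~\ref{lem:ties}, the run fails to deliver $\pi$
with probability at most $x/N$.

If $d\le N^{3/4}$, consider run $0$. There $q_0=1$ and $x=d$, so it fails
with probability at most $N^{-1/4}$.

If $d>N^{3/4}$, let $i\ge1$ be least with $dN^{-i/2}\le N^{3/4}$. By
minimality $dN^{-i/2}>N^{3/4}N^{-1/2}=N^{1/4}$. In particular
$N^{i/2}<d\le n$, so $i<2\log n/\log N\le I$ and run $i$ is part of the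
epoch. The number $X$ of active neighbors in run $i$ is binomial with
parameters $d$ and $q_i$, so the run fails with probability at most
\[
\Pr(X=0)+\frac{\mathbb{E}[X]}{N}\le e^{-dq_i}+\frac{dq_i}{N}
\le e^{-N^{1/4}}+N^{-1/4}\le 2N^{-1/4},
\]
using $e^{-y}\le1/y$ for $y>0$.
\end{proof}

To push the failure probability below $1/n$, about
$\log n/\log(1/\varepsilon)=O(\log n/\log N)$ epochs suffice, where sweeps
need order $\log n$ repetitions. A batch requires $N!$ messages, so $\log N$
is of order $\log\log K$. This is the factor saved in
Theorem~\ref{thm:upper}.

\section{All depths: windows and the pipeline}\label{sec:pipe}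

Let $V_j$ be the set of nodes at distance $j$ from $s$, $0\le j\le D$. As on
the path, layer $V_j$ transmits only in rounds congruent to $j$ modulo $3$.
The neighbors of $v\in V_{j+1}$ lie in $V_j\cup V_{j+1}\cup V_{j+2}$. So in
rounds congruent to $j$ the node $v$ listens and all its transmitting
neighbors lie in $V_j$. We let $v$ record only what it receives in these
rounds, and we say that $v$ \emph{holds} a label if it has recorded it (or
$v=s$). Ignoring other receptions keeps the schedule a routing schedule, and
what $V_{j+1}$ holds then depends only on the transmissions of $V_j$.

Split the $k$ messages into $\beta=\lceil k/b\rceil$ batches; in an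
incomplete batch several labels denote the same message. The plain pipeline
would let each layer repeat epochs until the whole next layer holds the
batch. That takes $\beta+D$ stages, and the term $D$ dominates when
$D=\log n$ and $k$ is small. The waste lies in paying at every layer for
failure probability $1/n$. Along a single path a hop usually takes only about
$\log b/\log(1/\varepsilon)$ epochs, with a geometric tail, so about
$\log n/\log b$ hops fit into the time that one layer needs to be sure. We
therefore synchronize only once per block of that many layers. Put
\[
\Lambda=\Big\lfloor\frac{\log n}{2\log b}\Big\rfloor,\qquad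
z=\varepsilon^{-1/2},\qquad
W=\Big\lceil\frac{2\log n}{\log z}\Big\rceil .
\]
Since $b^2\le n$ we have $\Lambda\ge1$, hence
$\Lambda\ge\frac{\log n}{4\log b}$, and $b^{2\Lambda}\le n$. Also
$2\le z\le N^{1/8}$.

\begin{definition}[Window]
\emph{Block} $g=0,1,\dots$ consists of the layers
$V_a,\dots,V_{a+\Lambda-1}$ with $a=g\Lambda$ (those that exist). A
\emph{window} for a batch and a block consists of $W$ consecutive intervals
of $3(I+1)bH_N$ rounds. In each interval, each layer of the block runs one
epoch in the rounds of its residue class, with fresh independent randomness;
the participants are the nodes of that layer that hold the whole batch at the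
start of the interval. We refer to the intervals as epochs $1,\dots,W$.
\end{definition}

Participants send only labels they hold, so a window is a routing schedule.

\begin{lemma}\label{lem:window}
If all nodes of $V_a$ hold the batch at the start of the window, then with
positive probability all nodes of $V_{a+1},\dots,V_{a+\Lambda}$ (those that
exist) hold it at the end.
\end{lemma}

\begin{proof}
For the analysis let the epochs continue forever. Let $v\in V_{a+j}$ with
$1\le j\le\Lambda$, and take a path $u_0,u_1,\dots,u_j=v$ with
$u_i\in V_{a+i}$; a piece of a shortest path from $s$ to $v$ will do. Put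
$\sigma_0=0$, let $\sigma_i$ be the least $e\ge\sigma_{i-1}$ such that $u_i$
holds the batch after epoch $e$, and put $Y_i=\sigma_i-\sigma_{i-1}$. If
$\sigma_j\le W$, then $v$ holds the batch at the end of the window.

The event $\sigma_{i-1}=e$ is determined by the first $e$ epochs. Write
$\mathcal F_{i-1}$ for the outcome of the first $\sigma_{i-1}$ epochs, and
condition on it. In every later epoch $u_{i-1}$ participates: it holds the
batch, and its layer $V_{a+i-1}$ belongs to the block because
$i-1\le\Lambda-1$. Given everything before such an epoch, the participants
are determined and the randomness is fresh, so by Lemma~\ref{lem:epoch} a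
fixed label fails to reach $u_i$ in it with probability at most
$\varepsilon$. Multiplying over $f$ epochs and summing over the $b$ labels,
\[
\Pr(Y_i>f\mid\mathcal F_{i-1})\le b\,\varepsilon^f=b\,z^{-2f}
\qquad(f\ge0).
\]
In particular $Y_i$ is finite almost surely. To control the sum of the $Y_i$
we use exponential moments, with the base $z$ chosen so that the tail beats
the growth of $z^f$. From $z^{Y}=1+\sum_{0\le f<Y}(z^{f+1}-z^f)$ we get
\[
\mathbb{E}[z^{Y_i}\mid\mathcal F_{i-1}]
\le1+\sum_{f\ge0}z^{f+1}\,b\,z^{-2f}
=1+bz\sum_{f\ge0}z^{-f}\le1+2bz\le 3bz\le b^2,
\]
using $z\ge2$ and $3z\le3N^{1/8}\le N\le b$. Since $\sigma_{i-1}$ is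
determined by $\mathcal F_{i-1}$, this gives
$\mathbb{E}[z^{\sigma_i}]\le b^2\,\mathbb{E}[z^{\sigma_{i-1}}]$, and so
$\mathbb{E}[z^{\sigma_j}]\le b^{2\Lambda}\le n$. By Markov's inequality and
$z^W\ge n^2$,
\[
\Pr(\sigma_j>W)\le n\,z^{-W-1}<\frac1n .
\]
A union bound over the fewer than $n$ nodes $v$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Number the batches $0,\dots,\beta-1$, and let $B=\lceil D/\Lambda\rceil$, so
that blocks $0,\dots,B-1$ contain the layers $V_0,\dots,V_{D-1}$. Divide time
into periods $w=0,1,\dots,\beta+B-2$, each as long as a window. In period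
$w$, block $g$ runs a window for batch $w-g$ if $0\le w-g<\beta$, and is
silent otherwise. Each layer works on at most one batch per period. What
the layers $V_{g\Lambda+1},\dots,V_{(g+1)\Lambda}$ record depends only on the
transmissions of block $g$, so windows that run at the same time do not
affect one another.

We fix the random choices period by period so that the conclusion of
Lemma~\ref{lem:window} holds in every window. The lemma applies to block $g$
in period $w$ if its first layer $V_{g\Lambda}$ holds batch $w-g$ at the
start. For $g=0$ this layer is $\{s\}$. For $g\ge1$, block $g-1$ processed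
batch $(w-1)-(g-1)=w-g$ in period $w-1$, and by induction delivered it to
$V_{g\Lambda}$. The result is a deterministic routing schedule in which every
batch passes through every block, so every node of $V_1,\dots,V_D$ receives
every message. By \eqref{eq:epoch},
\[
T^R_k(G,s)\le(\beta+B)\cdot W\cdot 3\cdot 8b\log n
=24\,W\log n\cdot b(\beta+B).
\]

We bound the factors. First, $\beta\le k/b+1$ and
$B\le\frac{4D\log b}{\log n}+1$. Here the hypothesis $b^2\le k$ makes the
cost of filling the pipeline small: $b\le k$ and $4b\log b\le b^2\le k$, so
\[
b(\beta+B)\le k+2b+\frac{4b\log b\cdot D}{\log n}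
\le3k\Big(1+\frac D{\log n}\Big).
\]
Second, $\log N\ge12$ gives
$\log z=\frac12(\frac14\log N-1)\ge\frac1{12}\log N$, so
$W\le\frac{24\log n}{\log N}+1\le\frac{25\log n}{\log N}$. Together,
\[
T^R_k(G,s)\le1800\Big(1+\frac D{\log n}\Big)\frac{k\log^2n}{\log N}.
\]
Finally, $N$ is maximal, so $K<((N+1)!)^2\le(N+1)^{2N}$ and
$\log K<2N\log(N+1)\le N^2$. Hence $\log N>\frac12\log\log K$, and the
theorem follows.
\end{proof}

\section{The probability of being missed}\label{sec:key}

For the lower bound we look at one message and one receiver with a random
neighborhood. Let $L$ be a finite set and let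
$A_t\subseteq T_t\subseteq L$ for $t=1,\dots,r$. Think of $T_t$ as the
senders that transmit in round $t$ and of $A_t$ as those that transmit the
message in question. A set $y\subseteq L$ is \emph{hit at $t$} if
$y\cap T_t=\{u\}$ with $u\in A_t$, and \emph{missed} if it is hit at no $t$.

\begin{lemma}\label{lem:key}
Let $r\ge4$ and $0<p\le\frac12$, and let $Y\subseteq L$ contain each element
independently with probability $p$. Let $h$ be the expected number of rounds
at which $Y$ is hit, and let $Q=\lfloor4h\rfloor$. If
$p\le\frac12r^{-3Q}$, then
\[
\Pr(Y\text{ is missed})\ge\tfrac14\big(2(Q+1)r^4\big)^{-Q}.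
\]
\end{lemma}

The rounds of the basic schedule that carry a fixed label explain the shape
of the lemma and the idea of its proof.

\begin{example}\label{ex:nested}
Let $L$ be split into classes $L_1,\dots,L_r$ of size $\ell$, and let
$T_t=L_1\cup\dots\cup L_t$, $A_t=L_t$. A set is hit at most once, namely when
the first class it meets contains exactly one of its elements. So $h\le1$ and
$Q\le4$.

(a) \emph{The bound must depend on $r$.} Let $\ell\ge2r^{12}$ and
$p\ell=r^{-1/2}$; then $p\le\frac12r^{-3Q}$. The set $Y$ is empty with
probability at most $e^{-\sqrt r}$. A class contains two or more elements of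
$Y$ with probability at most $(p\ell)^2/2$ and at least one with probability
at least $1-e^{-p\ell}\ge p\ell/2$, so the first class met has two or more
with probability at most $p\ell$. Hence $Y$ is missed with probability at
most $2r^{-1/2}$, although $h\le1$.

(b) \emph{The hypothesis on $p$ is needed.} Let $\ell=1$ and $p=\frac12$.
Only the empty set is missed, with probability $2^{-r}$, while
$h=1-2^{-r}$ and $Q=3$. For large $r$ this is below $\frac14(8r^4)^{-3}$.

(c) \emph{How to turn a hit set into a missed one.} Let $y$ be hit at $t$ by
$u\in L_t$. Adding an element of an earlier class destroys this hit but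
creates a new one. Adding a second element of $L_t$ destroys it and creates
none. There are $\ell-1$ choices and each costs a factor about $p$ in
probability, so missed sets have about $p\ell$ times the weight of hit sets,
in line with (a). In (b) there is no second element.
\end{example}

The proof carries out (c) in general. The role of $L_t$ is played by the
\emph{twins} of $u$: the elements that would produce exactly the same hits if
they replaced $u$. We show that a typical set has few hits and that each of
its hitting elements has many twins; that adding one twin per hitting element
gives a missed set; and that this operation is not too many-to-one.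

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Write $y-u$ for $y\setminus\{u\}$ and
$\mu(y)=\Pr(Y=y)=p^{|y|}(1-p)^{|L|-|y|}$. For $y\subseteq L$ and $w\in L$
define the \emph{signature}
\[
\operatorname{sig}(w\mid y)=\{t:\ w\in A_t,\ y\cap T_t=\emptyset\}.
\]
For $u\in y$ put $H_u=\operatorname{sig}(u\mid y-u)$. Then $t\in H_u$ if and
only if $u\in A_t$ and $y\cap T_t=\{u\}$. So the sets $H_u$, $u\in y$, are
disjoint, and their union is the set of rounds at which $y$ is hit. Let
$U(y)=\{u\in y:H_u\ne\emptyset\}$, and let
$C_u=\{w\in L:\operatorname{sig}(w\mid y-u)=H_u\}$, which contains $u$. (Both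
$H_u$ and $C_u$ depend on $y$.) Call $y$ \emph{good} if
\begin{itemize}
\item[(i)] $\sum_{u\in y}|H_u|\le Q$, and
\item[(ii)] $p\,|C_u|\ge r^{-3|H_u|}$ for all $u\in U(y)$.
\end{itemize}
The threshold in (ii) shrinks with $|H_u|$ because there are up to $r^i$
signatures of size $i$, and we will sum over all of them.

\medskip\noindent\emph{Step 1: $Y$ is good with probability at least
$\frac12$.} Condition (i) fails only if $Y$ is hit at least $Q+1>4h$ times,
which has probability less than $\frac14$ by Markov's inequality.

For (ii), let $n_\sigma(y)$ be the number of $w\in L$ with
$\operatorname{sig}(w\mid y)=\sigma$, and call a nonempty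
$\sigma\subseteq[r]$ \emph{rare for $y$} if
$p\,n_\sigma(y)<r^{-3|\sigma|}$. Let $B_u$ be the event that
$\operatorname{sig}(u\mid Y-u)$ is nonempty and rare for $Y-u$. Since
$|C_u|=n_{H_u}(y-u)$, condition (ii) fails exactly when $u\in Y$ and $B_u$
hold for some $u$. The obstacle is that the reference set $Y-u$ changes with
$u$. But $B_u$ depends only on $Y-u$ and is therefore independent of the
event $u\in Y$, so
\[
\Pr(u\in Y,\,B_u)=\frac p{1-p}\Pr(u\notin Y,\,B_u)
\le 2p\,\Pr(u\notin Y,\,B_u),
\]
and when $u\notin Y$ the reference set is $Y$ itself. For every fixed $y$,
the number of $u\in L$ whose signature $\operatorname{sig}(u\mid y)$ is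
nonempty and rare for $y$ is the sum of $n_\sigma(y)$ over the rare $\sigma$,
which is at most $p^{-1}\sum_{\sigma\ne\emptyset}r^{-3|\sigma|}$. Therefore
\[
\Pr(\text{(ii) fails})\le2\sum_{i\ge1}\binom ri r^{-3i}
\le2\sum_{i\ge1}r^{-2i}=\frac2{r^2-1}<\frac14,
\]
where the last step uses $r\ge4$.

\medskip\noindent\emph{Step 2: repair.} Let $y$ be good and
$U(y)=\{u_1,\dots,u_g\}$, listed in a fixed order of $L$. By (i), $g\le Q$.
By (ii), (i) and the hypothesis on $p$, which enters only here,
$|C_{u_j}|\ge r^{-3Q}/p\ge2$. Hence
\begin{equation}\label{eq:twins}
|C_{u_j}-u_j|\ge\tfrac12|C_{u_j}|\ge\frac{r^{-3|H_{u_j}|}}{2p}.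
\end{equation}
Choose any $w_j\in C_{u_j}-u_j$ for $j=1,\dots,g$ (the $w_j$ need not be
distinct), and let $y'=y\cup\{w_1,\dots,w_g\}$. By the definition of
$C_{u_j}$,
\begin{equation}\label{eq:same}
t\in H_{u_j}\iff w_j\in A_t\text{ and }(y-u_j)\cap T_t=\emptyset .
\end{equation}

We have $w_j\notin y$. Indeed, take $t\in H_{u_j}$. By \eqref{eq:same},
$w_j\in T_t$ and $y-u_j$ is disjoint from $T_t$, so $w_j\notin y-u_j$; and
$w_j\ne u_j$.

The set $y'$ is missed. Suppose $y'\cap T_t=\{x\}$ with $x\in A_t$. If
$x\in y$, then $y\cap T_t=\{x\}$, so $x=u_j$ and $t\in H_{u_j}$ for some $j$.
By \eqref{eq:same}, $w_j\in T_t$, so $w_j$ is a second element of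
$y'\cap T_t$, a contradiction. If $x\notin y$, then $x=w_j$ for some $j$ and
$y\cap T_t=\emptyset$. By \eqref{eq:same}, $t\in H_{u_j}$, so
$u_j\in y\cap T_t$, again a contradiction.

\medskip\noindent\emph{Step 3: the repaired sets are heavy.} Adding an
element multiplies $\mu$ by $p/(1-p)\ge p$, and at most $g$ elements are
added, so $\mu(y')\ge\mu(y)p^g$. Let $\Sigma$ be the sum of $\mu(y')$ over
all good $y$ and all tuples $(w_1,\dots,w_g)$. By \eqref{eq:twins}, (i) and
Step~1,
\[
\Sigma\ge\sum_{y\text{ good}}\mu(y)\prod_{j=1}^g\tfrac12r^{-3|H_{u_j}|}
\ge\tfrac12\,2^{-Q}r^{-3Q}.
\]

\medskip\noindent\emph{Step 4: multiplicity.} Fix $y'$ and count the pairs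
$(y,(w_1,\dots,w_g))$ that produce it. The tuple determines
$y=y'\setminus\{w_1,\dots,w_g\}$, because no $w_j$ lies in $y$. For
$t\in H_{u_j}$ we have $w_j\in y'\cap T_t$, and $y\cap T_t=\{u_j\}$ gives
$|y'\cap T_t|\le g+1\le Q+1$. So every $w_j$ lies in the union of those sets
$y'\cap T_t$ that have at most $Q+1$ elements. This union depends only on
$y'$ and has at most $r(Q+1)$ elements. The number of pairs is therefore at
most $\sum_{g=0}^Q(r(Q+1))^g\le2(r(Q+1))^Q$. All sets $y'$ are missed, so
\[
\Sigma\le2\big(r(Q+1)\big)^Q\Pr(Y\text{ is missed}).
\]
Comparing with Step~3 gives the lemma.
\end{proof}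

\section{A random two-level network}\label{sec:net}

We follow the count of Section~\ref{sec:guess}, with Lemma~\ref{lem:key} in
place of independence. A miss has probability $r^{-O(h)}$, which stays above
$n^{-1/4}$ as long as $h$ is a small multiple of $\log n/\log r$; this is
where the factor $\log(k\log n)$ is lost. One more difficulty is that the
schedule is chosen after the graph. We handle it by a union bound over all
that the senders can do. There must then be few senders and many receivers,
and the densities must be small enough for the lemma but large enough that
every receiver has a neighbor.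

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
All conditions of the form ``$n$ large'' below are uniform in
$1\le k\le n^{1/100}$.

\medskip\noindent\emph{The network.} Let $a=\lfloor n^{1/4}\rfloor$. The
source $s$ is adjacent to all nodes of a set $L$ of $a$ senders. The other
$n-1-a$ nodes are receivers, split as evenly as possible into classes $R_i$,
\[
i\in\mathcal I=\Big\{\Big\lceil\frac{\log n}{16}\Big\rceil,\dots,
\Big\lfloor\frac{\log n}8\Big\rfloor\Big\}.
\]
We have $\frac{\log n}{16}-1\le|\mathcal I|\le\frac{\log n}{16}+1$, so for
large $n$, $|\mathcal I|\ge\frac{\log n}{32}$ and $|R_i|\ge n/\log n$. Each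
$v\in R_i$ is joined to each $u\in L$ independently with probability
$p_i=2^{-i}\in[n^{-1/8},n^{-1/16}]$. There are no other edges. Write
$\Gamma(v)\subseteq L$ for the neighborhood of a receiver $v$. Some receiver
has no neighbor with probability at most $ne^{-an^{-1/8}}\to0$. Otherwise
every node is within distance $2$ of $s$, so the graph is connected and has
diameter at most $4$.

\medskip\noindent\emph{Patterns.} Let $\kappa=k\log n$ and
$r=\lfloor2^{-20}k\log^2n/\log\kappa\rfloor$. For large $n$ we have
$1\le\log\kappa\le\frac1{100}\log n+\log\log n\le\log n$, so
$r\le k\log^2n\le\kappa^2$ and $r\ge\lfloor2^{-20}\log n\rfloor\ge4$. A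
\emph{pattern} assigns to each sender and each round $t\in[r]$ either silence
or one of the $k$ messages; there are $(k+1)^{ar}$ patterns. Let $A^m_t$ be
the set of senders assigned message $m$ in round $t$, and let $T_t$ be the
union of the disjoint sets $A^m_t$. The pattern \emph{serves} a receiver $v$
if for every $m$ the set $\Gamma(v)$ is hit at some $t$ with respect to
$(A^m_t,T_t)_{t\in[r]}$. A routing schedule with at most $r$ rounds, padded
with empty rounds, defines a pattern. A receiver is adjacent to senders only,
so it gets $m$ in round $t$ only if $\Gamma(v)\cap T_t=\{u\}$ with
$u\in A^m_t$. Thus a successful schedule yields a pattern that serves all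
receivers. This is where routing is used: each transmission carries one of
$k$ messages, and every receiver needs a separate reception for each message.

\medskip\noindent\emph{A neglected message and scale.} Fix a pattern. Let
$h_{m,i}$ be the expected number of rounds at which a random subset of $L$ of
density $p_i$ is hit for message $m$. A round with $|T_t|=\tau\ge1$
contributes $|A^m_t|\,p_i(1-p_i)^{\tau-1}$ to $h_{m,i}$, hence
$\tau p_i(1-p_i)^{\tau-1}$ to $\sum_mh_{m,i}$; an empty round contributes
nothing. Put $\lambda_i=\tau2^{-i}$. Since $p_i\le\frac12$,
$(1-p_i)^{\tau-1}\le e^{p_i}e^{-\lambda_i}\le2e^{-\lambda_i}$. Also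
$\lambda^2e^{-\lambda}\le4e^{-2}<1$, so $\lambda e^{-\lambda}\le
\min(\lambda,1/\lambda)$. The $\lambda_i$ halve at each step, so those at
most $1$ sum to at most $2$, and so do the reciprocals of the others. Hence
\begin{equation}\label{eq:eight}
\sum_{i\in\mathcal I}\tau p_i(1-p_i)^{\tau-1}
\le2\Big(\sum_{\lambda_i\le1}\lambda_i+\sum_{\lambda_i>1}\frac1{\lambda_i}
\Big)\le8 .
\end{equation}
Summing over rounds, $\sum_{m,i}h_{m,i}\le8r$. There are at least
$k\log n/32$ pairs $(m,i)$, so for one of them $h=h_{m,i}$ and
$Q=\lfloor4h\rfloor$ satisfy
\[
h\le\frac{256\,r}{k\log n}\le2^{-12}\frac{\log n}{\log\kappa},\qquad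
Q\le2^{-10}\frac{\log n}{\log\kappa},\qquad\text{so}\quad
\kappa^Q\le n^{1/1024}.
\]

\medskip\noindent\emph{The pattern fails.} We check the hypothesis of
Lemma~\ref{lem:key}: $r^{3Q}\le\kappa^{6Q}\le n^{6/1024}$, so
$p_i\le n^{-1/16}\le\frac12r^{-3Q}$ for large $n$. Also
$Q+1\le\log n\le\kappa$ and $2\le\kappa$, so
$(2(Q+1)r^4)^Q\le\kappa^{10Q}\le n^{10/1024}$. By the lemma, for each
$v\in R_i$ the set $\Gamma(v)$ is missed for message $m$ with probability at
least $\frac14n^{-10/1024}\ge n^{-1/4}$. The neighborhoods of different
receivers are independent, so the pattern serves all of $R_i$ with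
probability at most
\[
(1-n^{-1/4})^{n/\log n}\le\exp\big(-n^{3/4}/\log n\big).
\]

\medskip\noindent\emph{Union bound.} For $k\le n^{1/100}$,
\[
\ln\big((k+1)^{ar}\big)\le n^{1/4}\kappa^2\ln(k+1)
\le n^{1/4+1/50}\log^3n=o\big(n^{3/4}/\log n\big).
\]
So the probability that some pattern serves all receivers tends to $0$. For
large $n$ there is therefore a graph in which every receiver has a neighbor
and no pattern serves all receivers. It has diameter at most $4$, and
$T^R_k(G,s)\ge r+1>2^{-20}k\log^2n/\log(k\log n)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{ABLP}
Alon, Bar-Noy, Linial, Peleg,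
\emph{A lower bound for radio broadcast}, JCSS 43 (1991).

\bibitem{source}
\texttt{http://groups.csail.mit.edu/tds/papers/Ghaffari/Radio-Throughput.pdf}

\end{thebibliography}
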